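\title{Sum colorings that need more than $\lceil(\chi+\Delta)/2\rceil$ colors}

\begin{abstract}
The strength $s(G)$ of a graph $G$ is the least number of colors in a proper coloring by positive integers whose sum of colors is as small as possible. Hajiabolhassan et al.\ proved that $s(G)\le\lceil(\mathrm{col}(G)+\Delta(G))/2\rceil$, where $\mathrm{col}$ is the coloring number, and conjectured that $\mathrm{col}(G)$ can be replaced by the chromatic number $\chi(G)$. We show that the conjectured bound holds for all graphs of chromatic number $c$ if and only if $c\le 2$. For bipartite graphs every optimum coloring uses at most $\lceil\Delta/2\rceil+1$ colors, and trees attain this bound. For every $c\ge3$ and every large $\Delta\equiv c\pmod 2$ we construct a graph with chromatic number $c$, maximum degree $\Delta$, coloring number $c+1$ and strength $(c+\Delta)/2+1$.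
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite, simple and nonempty. A \emph{coloring} is a proper vertex coloring whose colors are positive integers, and $[a,b]$ denotes the set of integers $i$ with $a\le i\le b$. The \emph{chromatic sum} $\Sigma(G)$ is the minimum, over all colorings of $G$, of the sum of the colors of all vertices. A coloring with sum $\Sigma(G)$ is \emph{optimum}, and the \emph{strength} $s(G)$ is the least number of colors used by an optimum coloring. We write $\chi(G)$ for the chromatic number and $\Delta(G)$ for the maximum degree.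

In an optimum coloring a vertex of color $k$ has a neighbor of each color $i<k$, since otherwise recoloring it with $i$ lowers the sum. So an optimum coloring with largest color $r$ uses exactly the colors $1,\dots,r$, and
\[
\chi(G)\le s(G)\le\Delta(G)+1 .
\]
The left inequality can be strict, because an extra color on one vertex may let many vertices keep a small color. Take an edge $yy'$ and attach three leaves to each end. If $y$ has color $1$, its three leaves cost at least $6$, and the sum is at least $1+6+2+3=12$. Coloring $y,y'$ with $2,3$ and all leaves with $1$ gives $11$. This tree has $\chi=2$ and $s=3$.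

How far above $\chi$ can the strength go? The \emph{coloring number} $\mathrm{col}(G)$ is the least $k$ such that the vertices can be ordered so that each has fewer than $k$ neighbors preceding it; equivalently, it is one more than the largest minimum degree of a subgraph of $G$. Greedy coloring along such an order gives $\chi(G)\le\mathrm{col}(G)\le\Delta(G)+1$. Hajiabolhassan et al.\ proved that every graph satisfies
\begin{equation}\label{eq:known}
s(G)\le\Big\lceil\frac{\mathrm{col}(G)+\Delta(G)}2\Big\rceil ,
\end{equation}
and conjectured that the coloring number can be replaced by the chromatic number: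
\begin{equation}\label{eq:conj}
s(G)\le\Big\lceil\frac{\chi(G)+\Delta(G)}2\Big\rceil .
\end{equation}
The problem is posed in \cite{sum}.

The simplest cases support \eqref{eq:conj}. It follows from \eqref{eq:known} whenever $\mathrm{col}(G)=\chi(G)$, for instance for forests. It holds with equality for complete graphs ($s=\chi=n$, $\Delta=n-1$), for odd cycles ($s=\chi=3$, $\Delta=2$) and for the tree above. There is also a heuristic behind it, made precise in Section~\ref{sec:clique}: keeping a vertex away from a cheap color seems to take two neighbors, except for $\chi-1$ colors, which can be taken away by one neighbor each inside a clique. Nevertheless the conjecture is false as soon as $\chi\ge3$.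

\begin{theorem}\label{thm:main}
Let $c\ge3$. For every sufficiently large $\Delta\equiv c\pmod2$ there is a graph $G$ with $\chi(G)=c$, $\Delta(G)=\Delta$, $\mathrm{col}(G)=c+1$ and
\[
s(G)=\frac{\chi(G)+\Delta(G)}2+1>\Big\lceil\frac{\chi(G)+\Delta(G)}2\Big\rceil .
\]
For $c=3$ every odd $\Delta\ge1600$ works.
\end{theorem}

\begin{theorem}\label{thm:bip}
If $G$ is bipartite with maximum degree $\Delta$, then every optimum coloring of $G$ uses at most $\lceil\Delta/2\rceil+1$ colors. Hence \eqref{eq:conj} is true when $\chi(G)\le2$. For every $\Delta\ge1$ the bound is attained by a tree: some tree has maximum degree $\Delta$ and strength $\lceil\Delta/2\rceil+1$.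
\end{theorem}

Together the two theorems say that \eqref{eq:conj} holds for all graphs of chromatic number $c$ if and only if $c\le2$. By \eqref{eq:known}, a counterexample must have $\mathrm{col}>\chi$, and the graphs of Theorem~\ref{thm:main} have the smallest possible gap. With this gap the parity condition is forced: if $\mathrm{col}=\chi+1$ and $\chi+\Delta$ is odd, the right sides of \eqref{eq:known} and \eqref{eq:conj} coincide. Theorem~\ref{thm:bip}, on the other hand, is not a consequence of \eqref{eq:known}: a regular bipartite graph has $\mathrm{col}=\Delta+1$, and \eqref{eq:known} gives only $s\le\Delta+1$.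

The lower bound on $s(G)$ in Theorem~\ref{thm:main}, which is what disproves \eqref{eq:conj}, is proved from scratch. The bound \eqref{eq:known} is used only at the very end, to obtain the exact values of $s(G)$ and $\mathrm{col}(G)$.

Section~\ref{sec:bip} proves the upper bound for bipartite graphs. Sections~\ref{sec:gadgets} and~\ref{sec:clique} introduce pendant subgraphs that make chosen colors expensive, complete the proof of Theorem~\ref{thm:bip}, and show that a counterexample comes down to saving one edge at each vertex. Section~\ref{sec:idea} shows by hand how the edge is saved when $c=3$, Section~\ref{sec:traps} builds the general device, and Section~\ref{sec:main} assembles the graphs of Theorem~\ref{thm:main}.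

\section{Bipartite graphs: two edges for each color}\label{sec:bip}

The tool is the Kempe exchange. If $V_a,V_b$ are two color classes of a coloring and $C$ is a connected component of the subgraph $G[V_a\cup V_b]$ that they induce, then swapping $a$ and $b$ on $C$ gives another coloring. The plan is to show that vertices of a high color $h$ have, on average, two neighbors in each smaller color. Optimality alone shows only that a component has at least as many vertices of the small color as of color $h$, which is one edge short; the missing edge comes from breaking ties between optimum colorings.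

\begin{proposition}\label{prop:bip}
Every optimum coloring of a bipartite graph $G$ of maximum degree $\Delta$ uses only colors $\le\lceil\Delta/2\rceil+1$.
\end{proposition}

\begin{proof}
If $\Delta=0$, the only optimum coloring uses color $1$ alone. Let $\Delta\ge1$, let $P,Q$ be the sides of $G$, and suppose that some optimum coloring gives a vertex $z\in P$ a color $k\ge\lceil\Delta/2\rceil+2$. Put $h=k-1\ge2$, so that $2(h-1)\ge\Delta$. Among all optimum colorings that give $z$ the color $k$, choose one for which the set $U$ of vertices of color $h$ in $Q$ is as small as possible, and let $V_1,V_2,\dots$ be its color classes. The vertex $z$ has a neighbor of color $h$, and this neighbor lies in $Q$, hence in $U$. So $U\ne\emptyset$.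

Fix $\ell<h$ and let $C$ be a component of $G[V_\ell\cup V_h]$ that meets $U$. Adjacent vertices of $C$ differ both in color and in side. Since $C$ is connected and contains a vertex of color $h$ in $Q$, we get $C\cap V_h\subset Q$ and $C\cap V_\ell\subset P$; in particular $C\cap V_h=C\cap U$. Swapping $\ell$ and $h$ on $C$ changes the sum by $(h-\ell)(|C\cap V_\ell|-|C\cap U|)$, which is nonnegative by optimality. Suppose it is $0$. Then the new coloring is optimum and still gives $z$ the color $k$. The vertices of $C\cap U\ne\emptyset$ have lost the color $h$, and the vertices that gained it lie in $P$, so $U$ has shrunk, against our choice. Hence $|C\cap V_\ell|\ge|C\cap U|+1$, and the connected graph $C$ has at least $|C|-1\ge2|C\cap U|$ edges, each joining $C\cap U$ to $V_\ell$.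

Every vertex of $U$ lies in exactly one such component, so there are at least $2|U|$ edges between $U$ and $V_\ell$. Summing over $\ell<h$ gives at least $2(h-1)|U|\ge\Delta|U|$ edges between $U$ and $V_1\cup\dots\cup V_{h-1}$. But the vertices of $U$ have degree at most $\Delta$, and one of them spends an edge on $z\in V_k$. So the number of these edges is at most $\Delta|U|-1$, a contradiction.
\end{proof}

For $\chi=2$ the bound $\lceil\Delta/2\rceil+1$ equals $\lceil(\chi+\Delta)/2\rceil$, and for $\chi=1$ both sides of \eqref{eq:conj} equal $1$. This proves the first two statements of Theorem~\ref{thm:bip}. The bipartition was used once, to make a swap that keeps the sum strictly decrease $|U|$. Odd cycles, with $s=3$ and $\Delta=2$, show that the proposition fails without it.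

\section{Gadgets and weights}\label{sec:gadgets}

For lower bounds on the strength we need to make prescribed colors expensive at prescribed vertices. A leaf does this for color $1$: it wants color $1$, and its neighbor can take color $1$ only by pushing the leaf up to $2$. The following definition generalizes the leaf.

\begin{definition}\label{def:gadget}
Let $\ell,m\ge1$. An \emph{$(\ell,m)$-gadget} is a graph $R$ with a root $r$ and an integer $\sigma(R)$ such that every coloring of $R$ has sum at least $\sigma(R)$, some coloring with $r$ colored $\ell$ has sum $\sigma(R)$, and every coloring with $r$ not colored $\ell$ has sum at least $\sigma(R)+m$. Its \emph{level} is $\ell+m$. \emph{Attaching} $R$ to a vertex $y$ means adding a disjoint copy of $R$ and the edge $yr$.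
\end{definition}

The level measures how hard a gadget is to build: a root that could move freely to a color $i$ with $\ell<i<\ell+m$ would pay only $i-\ell<m$, so all colors below the level have to be guarded against.

Let $G$ arise from a graph $H$, the \emph{core}, by attaching gadgets to vertices of $H$. Let $\sigma^*$ be the sum of $\sigma(R)$ over all attached gadgets. The \emph{weight} of color $i$ at $y\in H$ is
\[
w_y(i)=i+\sum m,
\]
the sum running over all gadgets of type $(i,m)$ attached to $y$. Thus $w_y(i)=i$ exactly when $y$ carries no gadget of type $(i,\cdot)$. Weights reduce sum coloring of $G$ to a weighted coloring problem on $H$.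

\begin{lemma}\label{lem:weights}
Let $\varphi$ be a coloring of $H$.
\begin{itemize}
\item[(a)] Every coloring of $G$ that restricts to $\varphi$ has sum at least $\sigma^*+\sum_{y\in H}w_y(\varphi(y))$.
\item[(b)] If $w_y(\varphi(y))=\varphi(y)$ for all $y\in H$, then $\varphi$ extends to a coloring of $G$ with sum $\sigma^*+\sum_{y\in H}\varphi(y)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each gadget $R$ contributes at least $\sigma(R)$. If $R$ has type $(\varphi(y),m)$ and is attached to $y$, its root is not colored $\varphi(y)$, so it contributes at least $\sigma(R)+m$. (b) Color each $(\ell,m)$-gadget $R$ with sum $\sigma(R)$ and root color $\ell$. By hypothesis $\ell\ne\varphi(y)$ for the vertex $y$ that carries $R$.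
\end{proof}

Gadgets of all types can be built as trees, by attaching to the root two smaller gadgets for each color below the level other than $\ell$. Each of the two supplies only half of the required penalty, and this is what makes the recursion descend.

\begin{lemma}\label{lem:trees}
For $\ell,m\ge1$ and $L=\ell+m$ there is a tree that is an $(\ell,m)$-gadget with root degree $2(L-2)$ and all other degrees at most $2(L-2)+1$. If $m=1$, all other degrees are at most $2(L-3)+1$.
\end{lemma}

\begin{proof}
We use induction on $L\ge2$, and for fixed $L$ we treat the type $(L-1,1)$ first. Take a root $r$ and, for each $i\in[1,L-1]\setminus\{\ell\}$, attach to it two tree gadgets of type $(i,m_i)$ with $m_i=\lceil(L-i)/2\rceil\ge1$. (For $L=2$ nothing is attached.) Their level is $\lceil(L+i)/2\rceil$, which is at most $L-1$ if $i\le L-2$. The value $i=L-1$ occurs only if $m\ge2$, and then the required type is $(L-1,1)$, which is already built. The root has degree $2(L-2)$. In an attached gadget of level $L'$ all degrees, including that of its root with the new edge, are at most $2(L'-2)+1$; here $L'\le L$, and $L'\le L-1$ if $m=1$.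

Apply Lemma~\ref{lem:weights} with core $\{r\}$. We have $w_r(\ell)=\ell$, while $w_r(i)=i+2m_i\ge L$ for $i\in[1,L-1]\setminus\{\ell\}$ and $w_r(i)=i\ge L$ for $i\ge L$. So the tree is an $(\ell,m)$-gadget with $\sigma=\sigma^*+\ell$.
\end{proof}

The $(1,1)$-gadget is a single vertex. The $(2,1)$-gadget is a path on three vertices rooted at its center, with $\sigma=4$. The $(1,2)$-gadget is a root carrying two such paths, with $\sigma=9$; root colors $2$ and $3$ give sums $12$ and $11$.

\section{Cliques and the degree budget}\label{sec:clique}

For a finite set $A$ of colors let $\|A\|$ be the sum of its elements. A clique on $n$ vertices for which only $n-1$ colors are cheap must use an expensive color. The following identity does the bookkeeping each time this argument occurs.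

\begin{lemma}\label{lem:clique}
Let $A$ be a set of $n-1$ colors, let $i_1,\dots,i_n$ be distinct colors, let $J=\{j:i_j\notin A\}$ and $A^\circ=A\setminus\{i_1,\dots,i_n\}$. Then $J\ne\emptyset$, and for every integer $\lambda$
\[
\sum_{j\notin J}i_j+|J|\lambda=\|A\|+\lambda+\sum_{a\in A^\circ}(\lambda-a).
\]
\end{lemma}

\begin{proof}
The $n-|J|$ colors $i_j$ with $j\notin J$ are the elements of $A\setminus A^\circ$. So $|A^\circ|=|J|-1$, which gives $J\neq\emptyset$, and $\sum_{j\notin J}i_j=\|A\|-\|A^\circ\|$.
\end{proof}

\subsection*{The plain clique}
Let $c\ge2$, let the core be a clique $z_1,\dots,z_c$, and let $A_0\subset[1,h]$ be a set of $c-1$ colors. Suppose gadgets are attached so that at every $z_j$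
\[
w(i)=i\ \text{ for } i\in A_0\cup\{h+1\},\qquad w(i)\ge h+2\ \text{ for } i\in[1,h]\setminus A_0 .
\]
Coloring the clique with $A_0\cup\{h+1\}$ gives a coloring of sum $\sigma^*+\|A_0\|+h+1$. A coloring with all colors in $[1,h]$ has sum at least $\sigma^*+\|A_0\|+h+2$, by Lemma~\ref{lem:clique} with $\lambda=h+2$. So every optimum coloring uses a color $\ge h+1$, and $s\ge h+1$.

\begin{proof}[End of the proof of Theorem~\ref{thm:bip}]
By Proposition~\ref{prop:bip} it suffices to find, for each $\Delta\geq 1$, a tree with maximum degree $\Delta$ and $s\ge\lceil\Delta/2\rceil+1$.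

Let $\Delta=2h$ with $h\ge1$. The tree $(h+1,1)$-gadget of Lemma~\ref{lem:trees} has $L=h+2$, root degree $2h$ and all other degrees at most $2h-1$. Every optimum coloring gives its root the color $h+1$, so $s\ge h+1=\Delta/2+1$.

Let $\Delta=2h-1$ with $h\ge1$. Take the plain clique with $c=2$ and $A_0=\{1\}$: to each end of an edge attach, for every $i\in[2,h]$, two tree gadgets of type $(i,\lceil(h+2-i)/2\rceil)$, so that $w(i)\ge h+2$. Their level is $\lceil(h+2+i)/2\rceil\le h+1$, so their vertices have degree at most $2(h-1)+1=\Delta$, and the two core vertices have degree $1+2(h-1)=\Delta$. Hence $s\ge h+1=\lceil\Delta/2\rceil+1$.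
\end{proof}

\subsection*{What a counterexample has to save}
In the plain clique a single $(i,m)$-gadget raises $w(i)$ to $h+2$ only if its level is at least $h+2$. Such a gadget with $i\le h$ is no help as a building block, because all its optimum colorings already use the color $h+1$: otherwise its root could move to $h+1$ at a cost of $h+1-i<m$. So one spends two gadgets on each color of $[1,h]\setminus A_0$, and the clique vertices have degree
\[
(c-1)+2\big(h-(c-1)\big)=2h-c+1 .
\]
For $\Delta=2h-c+1$ the right side of \eqref{eq:conj} is exactly $h+1$. A graph with $\chi=c$ and $s\ge h+1$ violates \eqref{eq:conj} once $\Delta\le2h-c$. The task is therefore to save a single edge at each clique vertex, using auxiliary vertices that themselves have degree at most $2h-c$. For $c=2$ Theorem~\ref{thm:bip} shows that this is impossible.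

\subsection*{Equipment}
We fix the way in which gadgets are attached from now on. There are two parameters, a color $h$ and a margin $t\in\{1,2\}$. The final construction uses $t=2$: it compares colorings in $[1,h]$ with a coloring that uses $h+1$, and an unwanted color must cost $h+2$. The margin $t=1$ will serve to produce gadgets of level $h+1$; there an unwanted color must cost $h+1$, and colors above $h$ do so by themselves. Accordingly let $\mathcal C_1$ be the set of all positive integers and $\mathcal C_2=[1,h]$.

Each core vertex $y$ is given disjoint sets $\Phi(y),\Psi(y)\subset[1,h-1]$ of \emph{free} and \emph{half-blocked} colors; the other colors of $[1,h-1]$ are \emph{blocked} at $y$. \emph{Equipping} $y$ means attaching one $(i,h-i)$-gadget for each half-blocked color $i$ and two $(i,m_i)$-gadgets with $i+2m_i\ge h+t$ for each blocked color $i$. No gadget is attached for the color $h$. The weights then satisfy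
\begin{equation}\label{eq:W}
w_y(i)=i\ \text{ on }\Phi(y)\cup\{h\},\qquad w_y(i)\ge h\ \text{ on }\Psi(y),\qquad w_y(i)\ge h+t\ \text{ elsewhere on }\mathcal C_t .
\end{equation}
The number of gadgets at $y$ is $2(h-1)-2|\Phi(y)|-|\Psi(y)|$. For a subgraph $X$ of the core that contains $y$, define the \emph{saving}
\[
\mathrm{sav}_X(y)=2|\Phi(y)|+|\Psi(y)|-\deg_X(y).
\]
An equipped vertex $y$ of a core $H$ has degree $2(h-1)-\mathrm{sav}_H(y)$, so degree $2h-c$ means saving $c-2$.

\section{How to save an edge}\label{sec:idea}

In a clique on $c$ vertices with $\Phi=A_0\subset[1,h-1]$ and $\Psi=\emptyset$, each vertex $z$ has saving $2(c-1)-(c-1)=c-1$. This is one more than needed, but the color $h$ is still available at its face value. We have one spare edge with which to make it cost $h+t$.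

The idea is to join $z$ to \emph{all} vertices of a graph $X$ whose cheapest colorings must use $h$ somewhere. In a cheapest coloring $\varphi_0$ of $X$, the vertex colored $h$ uses up the spare edge. The other edges from $z$ to $X$ are paid for by removing gadgets from $z$: a color that $\varphi_0$ uses once becomes half-blocked at $z$, and a color that $\varphi_0$ uses twice becomes free at $z$. If $\beta_1$ and $\beta_2$ are these two sets of colors, then $|X|=1+|\beta_1|+2|\beta_2|$, and $z$ loses exactly one unit of saving. The graph $X$ must be $(c-1)$-colorable, and its vertices must have saving $c-1$ in $X$, as each of them has one more edge, to $z$.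

\subsection*{The case $c=3$: the bouquet}
We need a bipartite graph $X$ with saving $2$ at each vertex that cannot be colored from its free colors. An edge whose ends have the same single free color forces $h$ but has saving $1$. A triangle with two common free colors forces $h$ and has saving $2$, but forms a $K_4$ with $z$. The bipartite substitute is the \emph{bouquet} of Figure~\ref{fig:bouquet}: two hexagons $xv_1v_2v_3v_4v_5$ and $xv_1'v_2'v_3'v_4'v_5'$ sharing exactly the vertex $x$, with eight distinct colors $E,D,p,q,E',D',p',q'$ and the \emph{lists}
\begin{equation}\label{eq:lists}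
\Lambda(v_1),\dots,\Lambda(v_5)=\{E,D\},\{D,p\},\{p,q\},\{q,D\},\{D,E\},\qquad\Lambda(x)=\{E,E'\},
\end{equation}
and $\Lambda(v'_i)$ obtained from $\Lambda(v_i)$ by priming all colors. Think of $D,p,q$ as small and of $E$ as large but below $h$: say $D,p,q\le E-4$ and $E\le h-4$, and the same with primes.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7,every node/.style={font=\small,align=center}]
\draw (0,0)--(-0.5,0.87)--(-1.5,0.87)--(-2,0)--(-1.5,-0.87)--(-0.5,-0.87)--cycle;
\draw (0,0)--(0.5,0.87)--(1.5,0.87)--(2,0)--(1.5,-0.87)--(0.5,-0.87)--cycle;
\fill (0,0) circle (1.2pt) (-0.5,0.87) circle (1.2pt) (-1.5,0.87) circle (1.2pt) (-2,0) circle (1.2pt) (-1.5,-0.87) circle (1.2pt) (-0.5,-0.87) circle (1.2pt) (0.5,0.87) circle (1.2pt) (1.5,0.87) circle (1.2pt) (2,0) circle (1.2pt) (1.5,-0.87) circle (1.2pt) (0.5,-0.87) circle (1.2pt);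
\node[left=6pt] at (0,0) {$x$};
\node[right=6pt] at (0,0) {$\{E,E'\}$};
\node[above] at (-0.5,0.87) {$v_1$\\$\{E,D\}$};
\node[above] at (-1.5,0.87) {$v_2$\\$\{D,p\}$};
\node[left] at (-2,0) {$v_3$\\$\{p,q\}$};
\node[below] at (-1.5,-0.87) {$\{q,D\}$\\$v_4$};
\node[below] at (-0.5,-0.87) {$\{D,E\}$\\$v_5$};
\node[above] at (0.5,0.87) {$v_1'$\\$\{E',D'\}$};
\node[above] at (1.5,0.87) {$v_2'$\\$\{D',p'\}$};
\node[right] at (2,0) {$v_3'$\\$\{p',q'\}$};
\node[below] at (1.5,-0.87) {$\{q',D'\}$\\$v_4'$};
\node[below] at (0.5,-0.87) {$\{D',E'\}$\\$v_5'$};
\end{tikzpicture}
\caption{The bouquet: a bipartite graph on $11$ vertices with a list of two colors at each vertex. No proper coloring gives every vertex a color from its list.}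
\label{fig:bouquet}
\end{figure}

The bouquet cannot be colored from its lists. If $x$ has color $E$, then $v_1$ and $v_5$ have color $D$, so $v_2$ has $p$, $v_4$ has $q$, and nothing is left for $v_3$; the color $E'$ at $x$ fails in the other hexagon. Take $\Phi=\Lambda$. The vertices of degree $2$ then have saving $4-2=2$. The vertex $x$ has degree $4$ and would have saving $0$, so we set $\Psi(x)=\{D,D'\}$, which brings it to $2$. Let $\varphi_0$ color $x$ with $h$, the path $v_1\dots v_5$ with $(E,D,p,q,D)$, and the other path with the primed colors. Its weight is $B=h+\mu+\mu'$, where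
\[
\mu=E+2D+p+q,\qquad\mu'=E'+2D'+p'+q' .
\]
It uses $D,D'$ twice and the other six list colors once, and indeed $11=1+6+2\cdot2$.

Let us see how the bouquet punishes a vertex $z$ joined to it. We try the natural responses here; Proposition~\ref{prop:bouquet} shows that no response escapes.
\begin{itemize}
\item \emph{$z$ takes $h$}, of weight $h$; the bouquet must then exceed $B$ by $t$. Moving $x$ to a blocked color costs $t$ more. Moving $x$ to $E$ saves $h-E$, but the path becomes $(D,p,*,q,D)$ with $*$ blocked, of weight at least $\mu-E+h+t$, and the total is again at least $B+t$. Moving $x$ to the half-blocked color $D$ costs nothing at $x$, but a list coloring of the path now has $E$ at both ends, as in $(E,D,p,q,E)$, which has weight $\mu+E-D\ge\mu+4$.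
\item \emph{$z$ takes $E$}, of weight $h$ because $E\in\beta_1$ is half-blocked at $z$. The path can respond with $(D,p,h,q,D)$, which exceeds $\mu$ by $h-E\ge4$.
\item \emph{$z$ takes $D$}, of weight only $D$ because $D\in\beta_2$ is free at $z$. The path can respond with $(E,p,q,h,E)$, which exceeds $\mu$ by $h+E-2D$. The total charged to $z$ is $h+E-D\ge h+4$.
\end{itemize}

Two squares would also be uncolorable from lists, with $\{E,p\},\{p,q\},\{q,E\}$ along the path. They fail at the half-blocked color: with $p\in\Psi(x)$ and $x$ colored $p$, the path keeps its cheapest coloring $(E,p,q)$, and $h$ is avoided at no cost. The half-blocked color must lie in the lists of both neighbors of $x$ on the cycle, and the hexagon leaves room for this.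

\subsection*{Larger $c$: tokens}
Now we need an $n$-colorable graph with saving $n$, where $n=c-1\geq 3$. A clique $y_1,\dots,y_n$ with a common set $A$ of $n-1$ free colors forces $h$, and its saving is $n-1$, one unit short. We gain the unit by the same trick one level down. Give $y_j$ a new free color $\kappa_j<h$, which adds $2$ to its saving, and join $y_j$ to an $(n-1)$-colorable graph $R_j$ that is forced to use $\kappa_j$, which subtracts $1$. If $y_j$ takes $\kappa_j$, then $R_j$ has to use $h$ instead, and the pair pays as if $y_j$ had taken $h$. The vertices of $R_j$ need saving $n+1$ in $R_j$. They get $n-1$ by induction and $2$ more because $\kappa_j$ is free on all of $R_j$. Iterating, a graph deep in the construction has a decreasing chain of colors $h=\tau_0>\tau_1>\dots>\tau_d$, called tokens, all free on it, and it uses the smallest token not taken by the vertices joined to all of it. The recursion ends in bouquets.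

\section{Traps}\label{sec:traps}

Fix $h$. A \emph{chain} is a sequence of positive integers $h=\tau_0>\tau_1>\dots>\tau_d$; its terms are the \emph{tokens}, $d$ is its \emph{depth}, and $T=\{\tau_1,\dots,\tau_d\}$. A \emph{$k$-deletion order} of a graph is an order of deleting its vertices one by one such that each vertex has at most $k$ remaining neighbors when it is deleted. Reversing the order shows that a graph with a $k$-deletion order has coloring number at most $k+1$.

Let $\beta_1,\beta_2$ be disjoint sets of colors below $h$ and $\beta=\beta_1\cup\beta_2$. For a set $S$ of colors, to be thought of as the colors of the outer vertices joined to the whole trap, define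
\begin{align*}
\theta(S)&=\text{the smallest token not in $S$, or $h$ if all tokens lie in $S$},\\
\delta(S)&=\textstyle\sum_{\alpha\in S\cap\beta_2}(h-\alpha),\\
\varepsilon(S)&=t\ \text{ if $S$ meets $\beta$ or contains all tokens, and $0$ otherwise.}
\end{align*}
All three functions are nondecreasing in $S$, and $\tau_d\le\theta(S)\le h$.

\begin{definition}\label{def:trap}
Let $n\ge2$. An \emph{$n$-trap} on the chain $\tau_0>\dots>\tau_d$ is a graph $X$ together with disjoint sets $\beta_1,\beta_2\subset[1,h-1]$ containing no token, an integer $B$, and disjoint sets $\Phi(y),\Psi(y)\subset[1,h-1]$ for each $y\in X$, such that: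
\begin{itemize}
\item[(T1)] $|X|=1+|\beta_1|+2|\beta_2|$.
\item[(T2)] $\mathrm{sav}_X(y)=n+2d$ for every $y\in X$.
\item[(T3)] $X$ is $n$-colorable and has an $n$-deletion order.
\item[(T4)] For $t\in\{1,2\}$, all weights satisfying \eqref{eq:W}, every coloring $\varphi\colon X\to\mathcal C_t$ and every set $S$ of colors disjoint from $\varphi(X)$, the weight $W(\varphi)=\sum_{y\in X}w_y(\varphi(y))$ satisfies
\[
W(\varphi)\ge B+(\theta(S)-\tau_d)+\delta(S)+\varepsilon(S).
\]
\item[(T5)] Some coloring $\varphi_0$ has all colors in $\beta\cup\{\tau_d\}$, satisfies $\varphi_0(y)\in\Phi(y)\cup\{h\}$ for all $y$, and has sum $B$.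
\end{itemize}
\end{definition}

By (T4) with $S=\emptyset$ and (T5), $B$ is the minimum weight. The three extra terms in (T4) are the price of the colors taken away. The term $\theta(S)-\tau_d$ pays for moving to a larger token. The term $\delta(S)$ makes up for the colors of $\beta_2$ being free at the outer vertices. The term $\varepsilon(S)$ is the margin. A reader interested in $c=3$ needs only $n=2$, $d=0$ and $|S|=1$, where $\theta(S)=h$ for all $S$.

\subsection{The bouquet is a 2-trap}

\begin{proposition}\label{prop:bouquet}
Let $\tau_0>\dots>\tau_d$ be a chain and let $E,D,p,q,E',D',p',q'$ be distinct positive integers such that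
\begin{equation}\label{eq:pal}
D,p,q\le E-4,\qquad E\le\tau_d-4,\qquad\tau_d+E\ge h+D+2,
\end{equation}
and such that the same inequalities hold for the primed colors. Then the bouquet with lists \eqref{eq:lists} and
\[
\Phi(y)=\Lambda(y)\cup T,\qquad\Psi(x)=\{D,D'\},\qquad\Psi(v_i)=\Psi(v'_i)=\emptyset,
\]
\[
\beta_1=\{E,p,q,E',p',q'\},\qquad\beta_2=\{D,D'\},\qquad B=\tau_d+\mu+\mu'
\]
is a $2$-trap on this chain.
\end{proposition}

\begin{proof}
All eight colors are below $\tau_d$, so none is a token. (T1) reads $11=1+6+4$. For (T2), the vertices $v_i,v_i'$ have saving $2(2+d)-2$ and $x$ has saving $2(2+d)+2-4$. For (T3), the bouquet is bipartite, and we delete $x$ last. For (T5), color $x$ with $\tau_d$, the path $v_1\dots v_5$ with $(E,D,p,q,D)$ and the other path with the primed colors. It remains to prove (T4). Fix $t$, the weights, $\varphi$ and $S$.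

\emph{Vertices off their lists.} Put $\theta^+=h+t$ if all tokens lie in $S$, and $\theta^+=\theta(S)$ otherwise; thus $\tau_d\le\theta^+\le h+t$. If $v_i$ has a color outside $\Lambda(v_i)$, its weight is at least $\theta^+$. Indeed, if the color is a token, then this token is not in $S$, and the weight equals the token, which is at least $\theta(S)=\theta^+$. Otherwise the color lies outside $\Phi(v_i)\cup\Psi(v_i)\cup\{h\}$ and the weight is at least $h+t$. The same argument gives $w_x(\varphi(x))\ge\theta^+$ if $\varphi(x)\notin\{E,E',D,D'\}$.

\emph{Beads.} To bound $W_v=\sum_iw_{v_i}(\varphi(v_i))$ without a long case distinction, consider six \emph{beads} $1,\dots,6$ with colors $(c_1,\dots,c_6)=(E,D,p,q,D,E)$, of total color $\mu+E$. Then $\Lambda(v_j)=\{c_j,c_{j+1}\}$ with $c_j\ne c_{j+1}$, so a vertex $v_j$ colored from its list \emph{carries} a well-defined bead, $j$ or $j+1$, and its weight is the color of that bead. Two vertices that carried the same bead would be consecutive on the path and have the same color, so distinct vertices carry distinct beads. If $\nu$ of the five vertices are off their lists, then $5-\nu$ beads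 are carried, and the set $O$ of omitted beads has $\nu+1$ elements. Therefore $W_v\ge\nu\theta^++\mu+E-\sum_{j\in O}c_j$, that is,
\begin{equation}\label{eq:beads}
W_v-\mu\ \ge\ \nu\,(\theta^+-E)+\sum_{j\in O}(E-c_j),\qquad|O|=\nu+1 .
\end{equation}
By the first two inequalities of \eqref{eq:pal}, $\theta^+-E\ge4$, and $E-c_j$ is $0$ for the two $E$-beads and at least $4$ for the others. A bead whose color lies in $S$ is omitted.

Put $e=h-D+t$ if $D\in S$; otherwise put $e=t$ if $S$ meets $\{E,p,q\}$, and $e=0$ if not. We claim:
\begin{itemize}
\item[(a)] $W_v\ge\mu+e$;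
\item[(b)] if $\varphi(x)=E$, then $W_v\ge\mu+(\theta^+-E)+e$;
\item[(c)] if $\varphi(x)=D$, then $W_v\ge\mu+4$.
\end{itemize}

\emph{Proof of (a).} The right side of \eqref{eq:beads} is nonnegative, which settles $e=0$. If $D\in S$, both $D$-beads are omitted, so $\nu\ge1$ and, by the third inequality of \eqref{eq:pal},
\[
W_v-\mu\ge(\theta^+-E)+2(E-D)\ge(\tau_d+E-D)-D\ge h+2-D\ge e .
\]
If $E\in S$, both $E$-beads are omitted, so $\nu\ge1$ and $W_v-\mu\ge4\ge t$. If $p$ or $q$ lies in $S$, its bead is omitted and contributes at least $4\ge t$.

\emph{Proof of (b).} Bead $1$ can be carried only by $v_1$ and bead $6$ only by $v_5$. Both vertices are adjacent to $x$, so both $E$-beads are omitted. Hence $\nu\ge1$ and the first term of \eqref{eq:beads} is at least $\theta^+-E$; this settles $e=0$. If $D\notin S$ and $e=t$, then $p$ or $q$ lies in $S$, as $E=\varphi(x)\notin S$, and its bead contributes at least $4\ge t$ more. If $D\in S$, four beads are omitted, so $\nu\ge3$ and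
\[
W_v-\mu\ge3(\theta^+-E)+2(E-D)=(\theta^+-E)+(2\theta^+-D)-D\ge(\theta^+-E)+h+2-D,
\]
because $2\theta^+\ge\tau_d+E\ge h+D+2$.

\emph{Proof of (c).} If $\nu\ge1$, the first term of \eqref{eq:beads} is at least $4$. If $\nu=0$, then $v_1$ and $v_5$, which cannot have color $D$, carry beads $1$ and $6$. The one omitted bead is then not an $E$-bead and contributes at least $4$.

\emph{Conclusion.} Let $W_{v'}$ and $e'$ be the primed analogues; (a)--(c) hold for them too. We show that
\begin{equation}\label{eq:bq}
W(\varphi)=w_x(\varphi(x))+W_v+W_{v'}\ge\theta^++\mu+\mu'+e+e' .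
\end{equation}
By symmetry we may assume $\varphi(x)\notin\{E',D'\}$. By (a) for the primed path it suffices to show $w_x(\varphi(x))+W_v\ge\theta^++\mu+e$. If $\varphi(x)=E$, then $w_x(E)=E$ and (b) applies. If $\varphi(x)=D$, then $D\notin S$, so $e\le t$, and (c) gives $w_x(D)+W_v\ge h+\mu+4\ge(h+t)+\mu+t\ge\theta^++\mu+e$. Otherwise $w_x(\varphi(x))\ge\theta^+$ and (a) applies.

Finally, $e+e'\ge\delta(S)$, with an extra $t$ if $S$ meets $\beta$, and $\theta^+\geq\theta(S)$, with an extra $t$ if $S$ contains all tokens. So the right side of \eqref{eq:bq} is at least $\mu+\mu'+\theta(S)+\delta(S)+\varepsilon(S)$, and $\mu+\mu'=B-\tau_d$.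
\end{proof}

\subsection{From $(n-1)$-traps to $n$-traps}

\begin{proposition}\label{prop:rec}
Let $n\ge3$ and let $\tau_0>\dots>\tau_d$ be a chain. Let $A$ be a set of $n-1$ colors and let $\kappa_1,\dots,\kappa_n$ be colors, all at most $\tau_d-2$. For each $j$ let $R_j$ be an $(n-1)$-trap on the chain $\tau_0>\dots>\tau_d>\kappa_j$. Assume that the sets $A,\{\kappa_1\},\dots,\{\kappa_n\},\beta(R_1),\dots,\beta(R_n)$ are pairwise disjoint. Let $X$ consist of a clique $y_1,\dots,y_n$ and disjoint copies of $R_1,\dots,R_n$, with $y_j$ joined to all vertices of $R_j$. Let the vertices of $R_j$ keep their sets $\Phi,\Psi$, and put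
\[
\Phi(y_j)=A\cup T\cup\{\kappa_j\}\cup\beta_2(R_j),\qquad\Psi(y_j)=\beta_1(R_j),
\]
\[
\beta_1=A\cup\{\kappa_1,\dots,\kappa_n\}\cup\bigcup_j\beta_1(R_j),\qquad\beta_2=\bigcup_j\beta_2(R_j),\qquad B=\tau_d+\|A\|+\sum_jB(R_j).
\]
Then $X$ is an $n$-trap on the chain $\tau_0>\dots>\tau_d$.
\end{proposition}

\begin{proof}
No element of $\beta$ is one of $\tau_0,\dots,\tau_d$: the elements of $A$ and the $\kappa_j$ are smaller than $\tau_d$, and $\beta(R_j)$ contains no token of $R_j$.

(T1) We have $|X|=\sum_j(1+|R_j|)=2n+\sum_j|\beta_1(R_j)|+2\sum_j|\beta_2(R_j)|$, while $|\beta_1|=2n-1+\sum_j|\beta_1(R_j)|$ and $|\beta_2|=\sum_j|\beta_2(R_j)|$.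

(T2) A vertex of $R_j$ has saving $(n-1)+2(d+1)$ in $R_j$ and loses $1$ by the edge to $y_j$, which leaves $n+2d$. By (T1) for $R_j$,
\[
\mathrm{sav}_X(y_j)=2\big(n+d+|\beta_2(R_j)|\big)+|\beta_1(R_j)|-(n-1)-\big(1+|\beta_1(R_j)|+2|\beta_2(R_j)|\big)=n+2d .
\]

(T3) Give $y_j$ color $j$ and color $R_j$ with the other $n-1$ colors of $[1,n]$. Delete each $R_j$ along its $(n-1)$-deletion order, where each vertex has the one further neighbor $y_j$, and then delete the clique.

(T5) Color $y_1,\dots,y_{n-1}$ with the colors of $A$, $y_n$ with $\tau_d$, and each $R_j$ with its own $\varphi_0$. The colors on $R_j$ lie in $\beta(R_j)\cup\{\kappa_j\}$, which is disjoint from $A\cup\{\tau_d\}$, so the coloring is proper. Its sum is $B$.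

(T4) Fix $t$, the weights, $\varphi$ and $S$. Let $i_j=\varphi(y_j)\notin S$ and $S_j=S\cup\{i_j\}$. Since $y_j$ is joined to all of $R_j$, the set $S_j$ is disjoint from $\varphi(R_j)$; this is why (T4) is stated for sets $S$ of arbitrary size. Let $\theta_j,\delta_j,\varepsilon_j$ be the functions belonging to $R_j$. As $\kappa_j$ is the smallest token of $R_j$, for every set $S'$
\begin{equation}\label{eq:thetaj}
\theta_j(S')=\kappa_j\ \text{ if }\kappa_j\notin S',\qquad\theta_j(S')=\theta(S')\ \text{ if }\kappa_j\in S' .
\end{equation}
We charge the excess weight of $R_j$ to $y_j$ by putting $\rho_j=w_{y_j}(i_j)+W(\varphi|_{R_j})-B(R_j)$. Property (T4) for $R_j$ and $S_j$ gives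
\begin{equation}\label{eq:IH}
\rho_j\ge w_{y_j}(i_j)+(\theta_j(S_j)-\kappa_j)+\delta_j(S_j)+\varepsilon_j(S_j),
\end{equation}
and all terms on the right are nonnegative. Let $\eta_j=t$ if $S$ meets $\beta(R_j)\cup\{\kappa_j\}$ and $\eta_j=0$ otherwise; let $\omega=t$ if $\tau_0,\dots,\tau_d\in S$ and $\omega=0$ otherwise. If $S$ meets $\beta(R_j)$, then $\varepsilon_j(S)=t$, and if $\kappa_j\in S$, then $\theta_j(S)-\kappa_j\ge\tau_d-\kappa_j\ge2\ge t$ by \eqref{eq:thetaj}. Hence \eqref{eq:IH} and monotonicity imply
\begin{equation}\label{eq:mono}
\rho_j\ge w_{y_j}(i_j)+\delta_j(S)+\eta_j .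
\end{equation}
In particular $\rho_j\ge i_j+\delta_j(S)+\eta_j$ if $i_j\in A$. We claim that every other color costs as much as the cheapest available token:
\begin{equation}\label{eq:notA}
\rho_j\ge\theta(S)+\delta_j(S)+\max(\eta_j,\omega)\qquad\text{if }i_j\notin A .
\end{equation}
There are five cases. In the last three we show $\rho_j\ge h+t+\delta_j(S)$, which is enough because $\theta(S)\le h$.
\begin{itemize}
\item $i_j\in\{\tau_0,\dots,\tau_d\}$. This token is not in $S$, so $\omega=0$ and $w_{y_j}(i_j)=i_j\ge\theta(S)$. Apply \eqref{eq:mono}.
\item $i_j=\kappa_j$. Then $w_{y_j}(i_j)=\kappa_j$ and $\theta_j(S_j)=\theta(S_j)=\theta(S)$ by \eqref{eq:thetaj}, so \eqref{eq:IH} gives $\rho_j\ge\theta(S)+\delta_j(S)+\varepsilon_j(S_j)$. If $\eta_j=t$, then $S$ meets $\beta(R_j)$, since $\kappa_j\notin S$. If $\omega=t$, then $S_j$ contains all tokens of $R_j$. In both cases $\varepsilon_j(S_j)=t$.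
\item $i_j\in\beta_2(R_j)$. Then $w_{y_j}(i_j)=i_j$, $\delta_j(S_j)=\delta_j(S)+h-i_j$ and $\varepsilon_j(S_j)=t$.
\item $i_j\in\beta_1(R_j)=\Psi(y_j)$. Then $w_{y_j}(i_j)\ge h$ and $\varepsilon_j(S_j)=t$.
\item Any other $i_j$ lies outside $\Phi(y_j)\cup\Psi(y_j)\cup\{h\}$, so $w_{y_j}(i_j)\ge h+t$.
\end{itemize}

Apply Lemma~\ref{lem:clique} to $i_1,\dots,i_n$ with $\lambda=\theta(S)$. Since $\sum_j\delta_j(S)=\delta(S)$,
\[
\sum_j\rho_j\ge\|A\|+\theta(S)+\delta(S)+\Big[\sum_{a\in A^\circ}(\theta(S)-a)+\sum_{j\notin J}\eta_j+\sum_{j\in J}\max(\eta_j,\omega)\Big].
\]
Each $\theta(S)-a$ is at least $\tau_d-a\ge2\ge t$. We check that the bracket is at least $\varepsilon(S)$. Suppose $\varepsilon(S)=t$. If $S$ contains all tokens, then $\omega=t$ and $J\ne\emptyset$. If $S$ contains some $a\in A$, then $a$ is not used on the clique, so $a\in A^\circ$. Otherwise $S$ meets $\beta(R_j)\cup\{\kappa_j\}$ for some $j$, and $\eta_j=t$. Therefore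
\[
W(\varphi)=\sum_j\big(\rho_j+B(R_j)\big)\ge\sum_jB(R_j)+\|A\|+\theta(S)+\delta(S)+\varepsilon(S),
\]
and $\sum_jB(R_j)+\|A\|=B-\tau_d$.
\end{proof}

\subsection{Choosing the colors}
The two propositions require only that the colors be distinct and lie in suitable ranges, which is possible when $h$ is large. Let $f(2)=8$ and $f(n)=2n-1+nf(n-1)$, the number of colors in $\beta$ for an $n$-trap built by the two propositions. For $c\ge3$ put
\[
M=10+f(c-1)+(c-1),
\]
so that $M=20$ for $c=3$. We make no attempt to optimize the constants. For later use we also avoid one prescribed color.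

\begin{lemma}\label{lem:exist}
Let $c\ge3$, $h\ge40M$, and let $\ell$ be a positive integer. There are a $(c-1)$-trap $X$ on the chain of depth $0$ consisting of $h$ alone and a set $A_0\subset[1,h-1]$ of $c-1$ colors such that $\beta(X)$, $A_0$ and $\{\ell\}$ are pairwise disjoint.
\end{lemma}

\begin{proof}
Unfold the recursion into a rooted tree: the top node has order $c-1$, a node of order $n\ge3$ needs a set $A$ and tokens $\kappa_1,\dots,\kappa_n$ and has $n$ children of order $n-1$, and a node of order $2$ is a bouquet and needs eight colors. Together with $A_0$, fewer than $M$ colors are needed. Choose them all distinct and different from $\ell$, as follows: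
\begin{itemize}
\item the colors $D,p,q,D',p',q'$ of all bouquets from $[1,2M]$;
\item the sets $A$, the colors $E,E'$ of all bouquets and the set $A_0$ from $[h-8M,h-5M]$;
\item the tokens $\kappa$ from $\{h-2j:1\le j\le2M\}$, with tokens of deeper nodes smaller than tokens of higher nodes.
\end{itemize}
The three ranges are disjoint, since $2M<32M\le h-8M$ and the third range lies in $[h-4M,h-2]$. Each has at least $2M$ elements, so the choice is possible. At a node with smallest token $\tau_d$ we have $\tau_d\ge h-4M$. A new token $\kappa_j$ is smaller than $\tau_d$ and congruent to it modulo $2$, so $\kappa_j\le\tau_d-2$. Colors from the middle range are at most $h-5M\le\tau_d-M\le\tau_d-4$. At a bouquet, $D,p,q\le2M\le32M-4\le E-4$ and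
\[
\tau_d+E\ge2h-12M\ge h+28M\ge h+2M+2\ge h+D+2,
\]
and the same computation applies to the primed colors. So Proposition~\ref{prop:bouquet} applies at the nodes of order $2$, and Proposition~\ref{prop:rec} applies at the other nodes, from the bottom up.
\end{proof}

\section{Guarded cliques and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Throughout this section $c\ge3$; this hypothesis is what makes $(c-1)$-traps available.

\subsection{Guarded vertices}
Let $X$ be a $(c-1)$-trap of depth $0$, with data $\beta_1,\beta_2,B$. A core vertex $z$ is \emph{guarded with own set} $A(z)\subset[1,h-1]\setminus\beta$ if it is joined to all vertices of a private copy $X_z$ of $X$, if $\Phi(z)=A(z)\cup\beta_2$ and $\Psi(z)=\beta_1$, and if $z$ and all vertices of $X_z$ are equipped. For a coloring $\varphi$ of the core with colors in $\mathcal C_t$ put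
\[
\rho(z)=w_z(\varphi(z))+W(\varphi|_{X_z})-B .
\]

\begin{lemma}\label{lem:guard}
Let $z$ be guarded with own set $A(z)$.
\begin{itemize}
\item[(a)] $\rho(z)\ge\varphi(z)$ if $\varphi(z)\in A(z)$, and $\rho(z)\ge h+t$ otherwise.
\item[(b)] The vertices of $X_z$ have degree $2h-c$. If $z$ has $c-1$ core neighbors outside $X_z$, its degree is $2h-c-2\big(|A(z)|-(c-1)\big)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $i=\varphi(z)$ and apply (T4) with $S=\{i\}$. At depth $0$ we have $\theta(S)=h=\tau_0$, so $\rho(z)\ge w_z(i)+\delta(S)+\varepsilon(S)$. If $i\in A(z)$, then $w_z(i)=i$. If $i\in\beta_2$, we get $i+(h-i)+t$. If $i\in\beta_1$, then $w_z(i)\ge h$ and $\varepsilon(S)=t$. If $i=h$, then $w_z(i)=h$, and $\varepsilon(S)=t$ because $S$ contains the only token. For all other $i$, $w_z(i)\ge h+t$.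

(b) By (T2) a vertex of $X_z$ has saving $(c-1)-1$ in the core, hence degree $2(h-1)-(c-2)=2h-c$. By (T1) the saving of $z$ is
\[
2|A(z)|+2|\beta_2|+|\beta_1|-(c-1)-(1+|\beta_1|+2|\beta_2|)=2|A(z)|-c ,
\]
so its degree is $2(h-1)-2|A(z)|+c$.
\end{proof}

So a guarded clique vertex with $|A(z)|=c-1$ behaves like a vertex of the plain clique and has degree $2h-c$: the edge is saved. One difficulty remains, namely the supply of gadgets.

\subsection{Raising the level}
With $t=2$ the color $h-1$ must be blocked by two gadgets of type $(h-1,m)$ with $h-1+2m\ge h+2$, which have level at least $h+1$. An attached tree gadget of level $h+1$ from Lemma~\ref{lem:trees} has a vertex of degree $2h-1$, more than the budget $2h-c$. We build the missing gadgets from guarded cliques with margin $t=1$, gaining one level at a time. The properties that have to be carried along are the following.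

\begin{definition}\label{def:adm}
A gadget is \emph{admissible} (for $\Delta$ and $c$) if all its degrees are at most $\Delta$, its root has degree at most $\Delta-1$, it is $c$-colorable, and it has a $c$-deletion order that ends at the root.
\end{definition}

\begin{lemma}\label{lem:struct}
Let the core $H$ consist of a clique $z_1,\dots,z_c$ and, for some or all $j$, a private $(c-1)$-trap joined to $z_j$. Let $G$ arise from $H$ by attaching admissible gadgets. Then $G$ is $c$-colorable, has a $c$-deletion order that ends at $z_1$, and all vertices of $G$ outside $H$ have degree at most $\Delta$.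
\end{lemma}

\begin{proof}
Give $z_j$ color $j$ and color its trap with the other $c-1$ colors of $[1,c]$, using (T3). Each gadget is joined to $H$ by a single edge, so a $c$-coloring of it can be permuted to fit. For the deletion order, first delete each gadget along its own order: the vertices before the root have no neighbors outside the gadget, and the root has one remaining neighbor. Then delete each trap along its $(c-1)$-deletion order, where each vertex has the one further neighbor $z_j$. Finally delete $z_c,\dots,z_1$. The root of an attached gadget has degree at most $(\Delta-1)+1$, and the degrees of its other vertices are unchanged.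
\end{proof}

\begin{lemma}\label{lem:raise}
Let $h\ge40M$ and $\Delta\ge2h-c$. If admissible gadgets exist for all types of level at most $h$, then they exist for all types of level at most $h+1$.
\end{lemma}

\begin{proof}
Let $\ell+m=h+1$, so $1\le\ell\le h$. Take $t=1$ and equip vertices with admissible gadgets of type $(i,h-i)$ only; these have level $h$, and $i+2(h-i)\ge h+1$ for $i\le h-1$. Let $X$ and $A_0$ be given by Lemma~\ref{lem:exist} for this $\ell$. The core is a clique $z_1,\dots,z_c$ with root $z_1$, in which $z_2,\dots,z_c$ are guarded with own set $A_0$. The root must have $\ell$ as an additional cheap color. If $\ell<h$, guard $z_1$ with own set $A_0\cup\{\ell\}$. If $\ell=h$, the color $h$ is not to be blocked, so give $z_1$ no trap, equip it with $\Phi(z_1)=A_0$ and $\Psi(z_1)=\emptyset$, and put $\rho(z_1)=w_{z_1}(\varphi(z_1))$. In both cases $\rho(z_1)\ge\varphi(z_1)$ if $\varphi(z_1)\in A_0\cup\{\ell\}$, and $\rho(z_1)\ge h+1$ otherwise, by Lemma~\ref{lem:guard}(a) or by \eqref{eq:W}.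

Let $K$ be the sum of $\sigma^*$ and of the numbers $B$ of all traps in the core. By Lemma~\ref{lem:weights}(a), every coloring has sum at least $K+\sum_j\rho(z_j)$. Apply Lemma~\ref{lem:clique} to the colors of the clique with $A=A_0$ and $\lambda=h+1$, which exceeds all elements of $A_0$. If $z_1$ is not colored $\ell$, then $\rho(z_j)\ge h+1$ for all $j\in J$, so the sum is at least $K+\|A_0\|+h+1$. If $z_1$ is colored $\ell$, then $1\in J$ and only the term $\rho(z_1)\ge\ell=(h+1)-m$ falls short of $\lambda$, so the sum is at least $K+\|A_0\|+\ell$.

The last value is attained. Color $z_1$ with $\ell$, the vertices $z_2,\dots,z_c$ with the colors of $A_0$, and each trap with $\varphi_0$. The traps use colors in $\beta\cup\{h\}$; this set is disjoint from $A_0$ and does not contain $\ell$ if $\ell<h$, while for $\ell=h$ the vertex $z_1$ has no trap. So the coloring of the core is proper. Every core vertex $y$ has its color in $\Phi(y)\cup\{h\}$, and Lemma~\ref{lem:weights}(b) gives a coloring with sum $K+\|A_0\|+\ell$. Thus we have an $(\ell,m)$-gadget with $\sigma=K+\|A_0\|+\ell$.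

By Lemma~\ref{lem:guard}(b), all core vertices other than $z_1$ have degree $2h-c\le\Delta$, and $z_1$ has degree $2h-c-2$ if $\ell<h$. If $\ell=h$, then $z_1$ has saving $c-1$ and degree $2h-c-1$. In both cases the root has degree at most $\Delta-1$. Lemma~\ref{lem:struct} gives the remaining conditions of admissibility.
\end{proof}

\subsection{The counterexample}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Delta\equiv c\pmod2$ and $\Delta\ge80M$; for $c=3$ this reads $\Delta\ge1600$. Put $h=(\Delta+c)/2$, so that $2h-c=\Delta$ and the right side of \eqref{eq:conj} will be $h$.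

\emph{Gadgets.} Let $L_0=\lfloor(\Delta+3)/2\rfloor$. The tree gadgets of Lemma~\ref{lem:trees} of level at most $L_0$ have root degree at most $2(L_0-2)\le\Delta-1$ and all degrees at most $\Delta$. They are admissible: a tree is $2$-colorable, and deleting leaves other than the root one by one gives the required order. We have $40M\le L_0\le h$. Apply Lemma~\ref{lem:raise} successively with $h'=L_0,L_0+1,\dots,h$ in place of $h$, which is allowed because $2h'-c\le\Delta$. This yields admissible gadgets of all types of level at most $h+1$.

\emph{The graph.} Take $t=2$, and block each color $i$ with two admissible $(i,h+1-i)$-gadgets; indeed $i+2(h+1-i)\ge h+2$ for $i\le h-1$. For half-blocked colors use admissible $(i,h-i)$-gadgets. Let $X$ and $A_0$ be given by Lemma~\ref{lem:exist}, and let $G$ be a clique $z_1,\dots,z_c$ of vertices guarded with own set $A_0$. By Lemma~\ref{lem:guard}(b) all core vertices have degree $2h-c=\Delta$. By Lemma~\ref{lem:struct} all other degrees are at most $\Delta$, the graph $G$ is $c$-colorable, and $\mathrm{col}(G)\le c+1$. Since $G$ contains $K_c$, we have $\chi(G)=c$ and $\Delta(G)=\Delta$.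

\emph{Lower bound on the strength.} Let $K=\sigma^*+cB$. Color $z_1,\dots,z_{c-1}$ with the colors of $A_0$, $z_c$ with $h+1$, and the traps with $\varphi_0$, whose colors lie in $\beta\cup\{h\}$. This coloring of the core is proper. No vertex carries a gadget of its own color, since all attached gadgets have types $(i,\cdot)$ with $i\le h-1$ not free at that vertex. By Lemma~\ref{lem:weights}(b) there is a coloring of $G$ with sum $K+\|A_0\|+h+1$. Now consider any coloring of $G$ with all colors at most $h$. It maps the core into $\mathcal C_2$, so Lemma~\ref{lem:guard}(a) applies with $t=2$. By Lemma~\ref{lem:weights}(a) and Lemma~\ref{lem:clique} with $\lambda=h+2$, its sum is at least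
\[
K+\sum_j\rho(z_j)\ge K+\|A_0\|+h+2 ,
\]
so it is not optimum. Hence every optimum coloring uses a color $\ge h+1$, and therefore at least $h+1$ colors:
\[
s(G)\ge h+1=\frac{c+\Delta}2+1 .
\]

\emph{Equality.} By \eqref{eq:known} and $\mathrm{col}(G)\le c+1$ we have $s(G)\le\lceil(c+1+\Delta)/2\rceil=h+1$. If $\mathrm{col}(G)\le c$, then \eqref{eq:known} would give $s(G)\le h$. So $s(G)=h+1$ and $\mathrm{col}(G)=c+1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{sum} \emph{On Sum Coloring of Graphs}, \texttt{http://reu.dimacs.rutgers.edu/\textasciitilde{}hh541/salavatipour\_master\_thesis}.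
\end{thebibliography}
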